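\title{Bohr-continuous cross sections over torsion subgroups of abelian groups}

\begin{abstract}
A subgroup $H$ of an abelian group $G$ is a ccs-subgroup if the quotient map $G\to G/H$ has a cross section that is continuous in the Bohr topologies. We show that a torsion subgroup $H$ of an arbitrary abelian group $G$ is a ccs-subgroup if and only if $G=H+L$ for some subgroup $L$ with $H\cap L$ finite, and that continuity of a cross section at a single point already forces this. It follows that, for torsion groups, the property cannot be tested prime by prime: in $G=\bigoplus_p\mathbf Z(p^2)$ the subgroup $H=\bigoplus_p p\,\mathbf Z(p^2)$ is not a ccs-subgroup, although each primary component of $H$ is a ccs-subgroup of the corresponding component of $G$. The proof passes to the dual groups, where a continuous cross section yields a lifting that is additive on a set of positive measure, and then rounds this lifting to a homomorphism.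
\end{abstract}

\section{The question and the results}\label{sec:intro}

All groups in this paper are abelian. Let $\mathbf T=\mathbf R/\mathbf Z$, written additively, and let $\|t\|$ be the distance from $t\in\mathbf T$ to $0$. A \emph{character} of a group $G$ is a homomorphism $G\to\mathbf T$. The \emph{Bohr topology} of $G$ is the coarsest topology that makes all characters continuous, and $G^{\#}$ denotes $G$ with this topology. It is a group topology, and the sets
\[
\{g\in G:\ \|\chi_1(g)\|<\delta,\dots,\|\chi_n(g)\|<\delta\}
\]
with $\chi_1,\dots,\chi_n$ characters and $\delta>0$ form a base of neighborhoods of $0$. Characters separate points, so a finite group is discrete. An infinite group is not: by compactness of $\mathbf T^n$, two distinct elements have all their values $\chi_j$ within $\delta$ of each other, and their difference lies in the displayed set.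

Let $H$ be a subgroup of $G$ and $\varphi\colon G\to G/H$ the canonical map. A \emph{cross section} is a map $\Gamma\colon G/H\to G$ with $\varphi\circ\Gamma=\mathrm{id}_{G/H}$; it is not required to be a homomorphism. The subgroup $H$ is a \emph{ccs-subgroup} of $G$ if some cross section is continuous as a map $(G/H)^{\#}\to G^{\#}$. This is a topological form of splitting. If $\Gamma$ is continuous, then $(h,x)\mapsto h+\Gamma(x)$ is a homeomorphism $H^{\#}\times(G/H)^{\#}\to G^{\#}$ with inverse $g\mapsto(g-\Gamma(\varphi(g)),\varphi(g))$; here one uses that $H^{\#}$ is a subspace of $G^{\#}$, because characters of $H$ extend to $G$. Direct summands are ccs-subgroups, since $\Gamma$ can be taken to be a homomorphism. Subgroups of finite index are ccs-subgroups, since the quotient is discrete; so $p\,\mathbf Z(p^2)$ is a ccs-subgroup of the cyclic group $\mathbf Z(p^2)$ of order $p^2$ without being a summand.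

Let $G$ be a torsion group and $t_p(G)$ its $p$-primary component. Then $G=\bigoplus_pt_p(G)$, $H=\bigoplus_pt_p(H)$ and $G/H=\bigoplus_pt_p(G)/t_p(H)$. It is known that if $H$ is a ccs-subgroup of $G$, then $t_p(H)$ is a ccs-subgroup of $t_p(G)$ for every prime $p$. The following question about the converse comes from \cite{ccs}.

\begin{quote}
\emph{Let $G$ be a torsion abelian group and $H$ a subgroup such that $t_p(H)$ is a ccs-subgroup of $t_p(G)$ for every prime $p$. Must $H$ be a ccs-subgroup of $G$?}
\end{quote}

For direct summands the corresponding statement is true: complements of the $t_p(H)$ add up to a complement of $H$. One would like to add cross sections in the same way. Given continuous cross sections $\Gamma_p$ with $\Gamma_p(0)=0$, put $\Gamma(x)=\sum_p\Gamma_p(x_p)$, where $x_p$ is the $p$-component of $x$. If only finitely many primes occur, this is a finite sum of continuous maps, and the answer is yes. With infinitely many primes, $\chi(\Gamma(x))=\sum_p\chi(\Gamma_p(x_p))$ is an infinite sum of continuous functions with nothing to make it converge uniformly. The answer is in fact no.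

\begin{theorem}\label{thm:counter}
Let $P$ be an infinite set of primes, $G=\bigoplus_{p\in P}\mathbf Z(p^2)$ and $H=\bigoplus_{p\in P}p\,\mathbf Z(p^2)$. Then $t_p(H)$ is a ccs-subgroup of $t_p(G)$ for every prime $p$, but $H$ is not a ccs-subgroup of $G$. In fact no cross section $(G/H)^{\#}\to G^{\#}$ is continuous at even one point.
\end{theorem}

The reason is that a torsion ccs-subgroup is always a direct summand up to a finite group.

\begin{theorem}\label{thm:class}
Let $G$ be an abelian group and $H$ a torsion subgroup of $G$. The following are equivalent.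
\begin{enumerate}
\item[(a)] $H$ is a ccs-subgroup of $G$.
\item[(b)] Some cross section $(G/H)^{\#}\to G^{\#}$ is continuous at one point.
\item[(c)] There are a finite subgroup $F\le H$ and a homomorphism $r\colon G\to H/F$ with $r(h)=h+F$ for all $h\in H$; that is, $H/F$ is a direct summand of $G/F$.
\item[(d)] There is a subgroup $L\le G$ with $G=H+L$ and $H\cap L$ finite.
\end{enumerate}
\end{theorem}

A finite group involves only finitely many primes, and this identifies the condition that is missing in the question.

\begin{corollary}\label{cor:primary}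
Let $G$ be a torsion abelian group and $H\le G$. Then $H$ is a ccs-subgroup of $G$ if and only if
\begin{enumerate}
\item[(1)] $t_p(H)$ is a ccs-subgroup of $t_p(G)$ for every prime $p$, and
\item[(2)] $t_p(H)$ is a direct summand of $t_p(G)$ for all but finitely many $p$.
\end{enumerate}
\end{corollary}

Section~\ref{sec:construct} constructs cross sections and proves (c)$\Leftrightarrow$(d)$\Rightarrow$(a). The main step is (b)$\Rightarrow$(c). Section~\ref{sec:model} shows the obstruction by hand for cross sections of the form $\sum_p\Gamma_p$, and Sections~\ref{sec:dual} and~\ref{sec:round} develop the tools for arbitrary cross sections. A measurable selection is needed to connect these tools. For countable $G$ a Borel selection suffices; Section~\ref{sec:countable} treats this case and proves Theorem~\ref{thm:counter}. Section~\ref{sec:general} removes countability, and Section~\ref{sec:primary} proves Corollary~\ref{cor:primary}.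

\section{Conventions and standard facts}\label{sec:facts}

We write $e(t)=e^{2\pi it}$ for $t\in\mathbf T$. For a group $M$, the dual $\widehat M=\operatorname{Hom}(M,\mathbf T)$ carries the topology of pointwise convergence. It is a closed subgroup of $\mathbf T^M$, hence a compact group, and it is metrizable when $M$ is countable. We use the following facts.

\begin{enumerate}
\item[(F1)] A homomorphism from a subgroup of $M$ to a divisible group, such as $\mathbf T$ or $\mathbf Q/\mathbf Z$, extends to $M$.
\item[(F2)] A map $f$ from a topological space to $M^{\#}$ is continuous at a point if and only if $\chi\circ f$ is continuous at that point for every $\chi\in\widehat M$. In particular homomorphisms are Bohr-continuous.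
\item[(F3)] (Pontryagin duality.) Every continuous character of the compact group $\widehat M$ is the evaluation $\chi\mapsto\chi(m)$ at a unique $m\in M$.
\item[(F4)] A continuous character of a closed subgroup of a compact abelian group extends to a continuous character of the group. The continuous characters of $\mathbf T^n$ are the maps $t\mapsto\sum_jl_jt_j$ with $l\in\mathbf Z^n$.
\item[(F5)] Let $B$ be a compact abelian group with normalized Haar measure. The continuous homomorphisms $\lambda\colon B\to\{z\in\mathbf C:|z|=1\}$, which we call \emph{multiplicative characters}, form an orthonormal basis of $L^2(B)$. We put $\widehat U(\lambda)=\int U\overline\lambda$, so that $\sum_\lambda|\widehat U(\lambda)|^2=\|U\|_2^2$. For the Haar measure of $B^2$ and bounded Borel functions $f_1,f_2$ on $B$ one has $\iint f_1(b)f_2(b')=\int f_1\int f_2$. A continuous surjective homomorphism of compact groups carries Haar measure to Haar measure.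
\end{enumerate}

For a pair $H\le G$ the following notation is fixed:
\[
K=G/H,\qquad X=\widehat G,\qquad A=\widehat H,\qquad \pi\colon X\to A\ \text{restriction},\qquad Y=\ker\pi .
\]
The map $\pi$ is continuous, and it is surjective by (F1). A character $\eta\in Y$ vanishes on $H$, so it is also a character of $K$, and every character of $K$ arises in this way. We identify $Y$ with $\widehat K$ and write $\eta(x)$ for $x\in K$. Thus
\begin{equation}\label{eq:Y}
\eta(\Gamma(x))=\eta(x)\qquad(\eta\in Y,\ x\in K)
\end{equation}
for every cross section $\Gamma$. Let $\mu$ and $\mu_2$ be the normalized Haar measures of $A$ and $A^2$.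

If a cross section $\Gamma$ is continuous at $x_0$, then $x\mapsto\Gamma(x+x_0)-\Gamma(x_0)$ is a cross section that is continuous at $0$ and sends $0$ to $0$. We call a cross section with these two properties \emph{normalized}.

The torsion hypothesis on $H$ enters only through the next lemma, which says that $A$ is profinite. For $F\le H$ let $F^\perp=\{a\in A:a|_F=0\}$.

\begin{lemma}\label{lem:profinite}
Let $H$ be a torsion group. The subgroups $F^\perp$, with $F\le H$ finite, are open of finite index in $A$ and form a base of neighborhoods of $0$. For each such $F$, the map that sends $h+F$ to the function $b\mapsto e(b(h))$ is an isomorphism of $H/F$ onto the group of multiplicative characters of $F^\perp$.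
\end{lemma}

\begin{proof}
For $f\in F$ and $a\in A$ the value $a(f)$ is a multiple of $1/|F|$, so $F^\perp=\{a:\|a(f)\|<1/|F|\text{ for all }f\in F\}$ is open; an open subgroup of a compact group has finite index. A basic neighborhood $\{a:\|a(h_j)\|<\delta,\ j\le n\}$ contains $F^\perp$ for $F=\langle h_1,\dots,h_n\rangle$, which is finite because $H$ is torsion. Finally $F^\perp$ is the dual of $H/F$, and the last claim is (F3).
\end{proof}

\section{Cross sections over finite subgroups}\label{sec:construct}

Consider first $L=\mathbf Q/\mathbf Z$ and the subgroup $F$ generated by $1/N$. A coset of $F$ consists of $N$ equally spaced points of the circle, and the natural rule is to pick the point that lies in a fixed arc of length $1/N$. On the whole circle this rule is discontinuous at the cosets that contain an endpoint of the arc. If the endpoints are irrational, no coset in $\mathbf Q/\mathbf Z$ contains them. The general case reduces to this one by means of finitely many characters with rational values.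

\begin{lemma}\label{lem:finite}
Every finite subgroup $F$ of an abelian group $L$ is a ccs-subgroup.
\end{lemma}

\begin{proof}
Write $F=\langle f_1\rangle\oplus\dots\oplus\langle f_n\rangle$ with $f_i$ of order $N_i$. The homomorphism $\sum_jc_jf_j\mapsto c_i/N_i$ from $F$ to $\mathbf Q/\mathbf Z$ extends by (F1) to a homomorphism $\theta_i\colon L\to\mathbf Q/\mathbf Z\subset\mathbf T$. Fix an irrational number $\alpha$ and let $I_i\subset\mathbf T$ be the image of the interval $(\alpha,\alpha+1/N_i)$.

\emph{Each coset of $F$ contains exactly one $y$ with $\theta_i(y)\in I_i$ for all $i$.} Let $y_0$ be in the coset and $\theta_i(y_0)=t_i+\mathbf Z$ with $t_i\in\mathbf Q$. The element $y=y_0+\sum_jc_jf_j$ has $\theta_i(y)=t_i+c_i/N_i+\mathbf Z$. The numbers $t_i+c/N_i$, $c\in\mathbf Z$, form a progression of step $1/N_i$ that avoids $\alpha$, so exactly one of them lies in $(\alpha,\alpha+1/N_i)$. Hence the condition $\theta_i(y)\in I_i$ determines $c_i$ modulo $N_i$ and does not involve the other $c_j$. Let $\Gamma(x)$ be the element so determined in the coset $x\in L/F$.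

\emph{Each $\theta_i\circ\Gamma$ is continuous.} The character $N_i\theta_i$ vanishes on $F$ and induces a character $\kappa_i$ of $L/F$ with values in $\mathbf Q/\mathbf Z$. Define a continuous map $\beta_i\colon\mathbf T\setminus\{N_i\alpha+\mathbf Z\}\to\mathbf T$ by $\beta_i(t+\mathbf Z)=t/N_i+\mathbf Z$ for $t\in(N_i\alpha,N_i\alpha+1)$. If $\theta_i(\Gamma(x))=s+\mathbf Z$ with $s\in(\alpha,\alpha+1/N_i)$, then $\kappa_i(x)=N_is+\mathbf Z$ with $N_is\in(N_i\alpha,N_i\alpha+1)$, so $\theta_i(\Gamma(x))=\beta_i(\kappa_i(x))$.

\emph{Each $\chi\circ\Gamma$ with $\chi\in\widehat L$ is continuous.} Write $\chi(f_i)=m_i/N_i+\mathbf Z$ with $m_i\in\mathbf Z$. Then $\chi-\sum_im_i\theta_i$ vanishes at every $f_j$ and induces a character $\chi'$ of $L/F$, and $\chi(\Gamma(x))=\sum_im_i\theta_i(\Gamma(x))+\chi'(x)$. By (F2), $\Gamma$ is Bohr-continuous.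
\end{proof}

\begin{proposition}\label{prop:easy}
For every subgroup $H$ of an abelian group $G$, conditions {\rm(c)} and {\rm(d)} of Theorem~\ref{thm:class} are equivalent, and they imply {\rm(a)}.
\end{proposition}

\begin{proof}
Given $F$ and $r$ as in (c), let $L=\ker r$. Then $H\cap L=F$. If $g\in G$ and $r(g)=h+F$, then $g-h\in L$, so $G=H+L$. Conversely, given $L$ as in (d), put $F=H\cap L$. Then $G/F=H/F\oplus L/F$, and the composite $G\to G/F\to H/F$ of the canonical map and the projection is the required $r$.

Assume (d) and let $F=H\cap L$. The inclusion $L\to G$ induces an isomorphism $L/F\to G/H$; let $\iota$ be its inverse. If $\Gamma_0\colon L/F\to L$ is a continuous cross section as in Lemma~\ref{lem:finite}, then $\Gamma_0\circ\iota$ followed by the inclusion $L\to G$ is a cross section $G/H\to G$, and it is continuous by (F2).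
\end{proof}

The same device shows that Theorem~\ref{thm:class} fails without the torsion hypothesis.

\begin{example}\label{ex:ZQ}
The group $\mathbf Z$ is a ccs-subgroup of $\mathbf Q$, but (c) fails: the only finite subgroup of $\mathbf Z$ is $0$, and every homomorphism $\mathbf Q\to\mathbf Z$ is zero. For the cross section, fix an irrational $\alpha$ and let $\Gamma(x)$ be the representative of $x\in\mathbf Q/\mathbf Z$ in $(\alpha,\alpha+1)$. As a real-valued function $\Gamma$ is Bohr-continuous, because the inclusion $\mathbf Q/\mathbf Z\to\mathbf T$ is a character that avoids $\alpha+\mathbf Z$. Let $\chi\in\widehat{\mathbf Q}$ and choose $\theta\in\mathbf R$ with $\chi(1)=\theta+\mathbf Z$. The character $q\mapsto\chi(q)-\theta q$ vanishes on $\mathbf Z$ and induces $\chi'\in\widehat{\mathbf Q/\mathbf Z}$. So $\chi(\Gamma(x))=\theta\,\Gamma(x)+\chi'(x)$ modulo $1$, which is continuous.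
\end{example}

\section{Cross sections built prime by prime}\label{sec:model}

Let $G$ and $H$ be as in Theorem~\ref{thm:counter}, and put $G_p=\mathbf Z(p^2)$, $H_p=pG_p$, $K_p=G_p/H_p$. We show by hand that the cross section proposed in Section~\ref{sec:intro} fails, however its pieces are chosen.

\begin{example}\label{ex:model}
\emph{Let $\Gamma_p\colon K_p\to G_p$ be cross sections with $\Gamma_p(0)=0$. Then $\Gamma(x)=\sum_p\Gamma_p(x_p)$ is not Bohr-continuous at $0$.}

No $\Gamma_p$ is a homomorphism, since a homomorphism $K_p\to G_p$ takes values of order dividing $p$, which lie in $H_p$. So there are $y_p,y_p'\in K_p$ with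
\[
h_p=\Gamma_p(y_p)+\Gamma_p(y_p')-\Gamma_p(y_p+y_p')\neq0 .
\]
Applying the quotient map shows $h_p\in H_p$, so $h_p$ has order $p$. (If $\Gamma_p$ picks the representatives $0,\dots,p-1$, take $y_p=1$ and $y'_p=p-1$; then $h_p=p$ is the carry.) Choose $\chi_p\in\widehat{G_p}$ with $\chi_p(h_p)=\lfloor p/2\rfloor/p$. This value has norm $1/2$ for $p=2$ and norm $(p-1)/(2p)\ge1/3$ for odd $p$. Let $\chi(g)=\sum_p\chi_p(g_p)$.

Suppose that $\chi\circ\Gamma$ is continuous at $0$. Then there are $\psi_1,\dots,\psi_n\in\widehat K$ and $\delta>0$ such that $\|\chi(\Gamma(x))\|\le1/10$ whenever $\max_j\|\psi_j(x)\|<\delta$. Each $p\in P$ gives a point $(\psi_j(y_p),\psi_j(y_p'))_{j\le n}$ of $\mathbf T^{2n}$. As $P$ is infinite, there are three distinct primes $p,q,q'$ whose points are within $\delta/2$ of each other in every coordinate. Put $x=y_p-y_q$ and $x'=y'_p-y'_{q'}$. All $\psi_j$ have norm less than $\delta$ at $x$, $x'$ and $x+x'$. Since $\Gamma$ acts componentwise,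
\begin{align*}
\Gamma(x)&=\Gamma_p(y_p)+\Gamma_q(-y_q),\qquad \Gamma(x')=\Gamma_p(y'_p)+\Gamma_{q'}(-y'_{q'}),\\
\Gamma(x+x')&=\Gamma_p(y_p+y'_p)+\Gamma_q(-y_q)+\Gamma_{q'}(-y'_{q'}),
\end{align*}
and therefore $\Gamma(x)+\Gamma(x')-\Gamma(x+x')=h_p$. This gives $1/3\le\|\chi(h_p)\|\le3/10$, a contradiction.
\end{example}

Three features of this argument recur in the general proof. The object measured is a failure of additivity with three terms. Each term is controlled up to $1/10$, and $3/10<1/3$. Finitely many characters $\psi_j$ cannot supervise infinitely many primes. What does not carry over is the choice of $\chi$: it was adapted to the elements $h_p$, and these exist only because $\Gamma$ respects the decomposition of $K$. For an arbitrary cross section we have no such elements. We therefore consider all characters $\chi$ at once and measure the failure of additivity in the variable $\chi$ instead of the variable $x$.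

\section{The dual side: characters and their witnesses}\label{sec:dual}

Condition (c) has a dual form, which shows what we are looking for. Let $F\le H$ be finite and $B=F^\perp=\widehat{H/F}$. If $r$ is as in (c), then $\tau(b)=b\circ r$ defines a continuous homomorphism $\tau\colon B\to X$ with $\pi(\tau(b))=b$. Conversely, given such a $\tau$, for each $g\in G$ the map $b\mapsto\tau(b)(g)$ is a continuous character of $B$, hence an element $r(g)$ of $H/F$, and $r$ satisfies (c). So the task is to extend the characters in an open subgroup of $A$ from $H$ to $G$ in an additive way.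

If $\chi_1,\chi_2,\chi_3\in X$ extend $a,a',a+a'$, the defect $\chi_1+\chi_2-\chi_3$ lies in $Y$ and can be any element of $Y$. A normalized cross section restricts it. For each $\chi$, continuity of $\chi\circ\Gamma$ at $0$ is witnessed by finitely many characters of $K$, and we shall see that the defect is an integer combination of the witnesses. In this section $H$ is an arbitrary subgroup of $G$.

\begin{lemma}\label{lem:A}
Let $\psi_1,\dots,\psi_n,\eta\in\widehat K$ and $\delta>0$. Suppose that $\|\eta(x)\|\le3/10$ for every $x\in K$ with $\max_j\|\psi_j(x)\|<\delta$. Then $\eta$ lies in the subgroup generated by $\psi_1,\dots,\psi_n$.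
\end{lemma}

\begin{proof}
Write $\psi(x)=(\psi_1(x),\dots,\psi_n(x))$ and let $M\subset\mathbf T^n\times\mathbf T$ be the closure of $\{(\psi(x),\eta(x)):x\in K\}$, a compact group. Let $M_0=\{t:(0,t)\in M\}$, a subgroup of $\mathbf T$. If $t\in M_0$, there are $x_m\in K$ with $\psi(x_m)\to0$ and $\eta(x_m)\to t$, and the hypothesis gives $\|t\|\le3/10<1/3$. This forces $M_0=0$. Indeed, a nonzero element of norm less than $1/6$ has its norm doubled by doubling, so a nontrivial $M_0$ contains some $s$ with $1/6\le\|s\|<1/3$, and then $\|2s\|=\min(2\|s\|,1-2\|s\|)\ge1/3$.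

Thus the projection of $M$ to $\mathbf T^n$ is injective, and by compactness it is a topological isomorphism onto a closed subgroup $C$. Its inverse followed by the last coordinate is a continuous character $\vartheta$ of $C$ with $\eta=\vartheta\circ\psi$. By (F4), $\vartheta(t)=\sum_jl_jt_j$ on $C$ for some $l\in\mathbf Z^n$, and so $\eta=\sum_jl_j\psi_j$.
\end{proof}

The bound must be less than $1/3$: a nonzero character $\eta$ of $K=\mathbf Z(3)$ has $\|\eta(x)\|\le1/3$ for all $x$, so with $1/3$ in place of $3/10$ the lemma fails for $\psi_1=0$.

The number of witnesses and the size of $\delta$ depend on $\chi$. To gain uniformity we sort the characters by one integer $k$ that bounds both. Let $\Gamma$ be a normalized cross section. For $\Psi=(\psi_1,\dots,\psi_k)\in Y^k$ and $l\in\mathbf Z^k$ write $l\cdot\Psi=\sum_jl_j\psi_j$. For $k\ge1$ let $R_k$ be the set of pairs $(\chi,\Psi)\in X\times Y^k$ such that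
\[
\text{for every }x\in K:\qquad\max_j\|\psi_j(x)\|\ge\tfrac1k\quad\text{or}\quad\|\chi(\Gamma(x))\|\le\tfrac1{10},
\]
and let $A_k=\{\pi(\chi):(\chi,\Psi)\in R_k\}$. The inequalities are non-strict so that $R_k$ is closed. Define $\sigma_1,\sigma_2,\sigma_3\colon A^2\to A$ by
\[
\sigma_1(a,a')=a,\qquad\sigma_2(a,a')=a',\qquad\sigma_3(a,a')=a+a'.
\]

\begin{lemma}\label{lem:R}
Let $\Gamma$ be a normalized cross section.
\begin{enumerate}
\item[(i)] The sets $R_k$ and $A_k$ are compact, and there is $k$ with $\mu(A_k)>3/4$. For this $k$, the compact set $\Delta=\{(a,a')\in A^2:a,\ a',\ a+a'\in A_k\}$ has $\mu_2(\Delta)>1/4$.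
\item[(ii)] If $(\chi_i,\Psi_i)\in R_k$ for $i=1,2,3$ and $\pi(\chi_1)+\pi(\chi_2)=\pi(\chi_3)$, then there are $l_1,l_2,l_3\in\mathbf Z^k$ with
\[
(\chi_1-l_1\cdot\Psi_1)+(\chi_2-l_2\cdot\Psi_2)=\chi_3-l_3\cdot\Psi_3 .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For fixed $x$ the condition defines a union of two closed subsets of $X\times Y^k$. So $R_k$ is closed, hence compact, and $A_k$ is its continuous image. If $(\chi,\Psi)\in R_k$, then appending $\psi_{k+1}=0$ gives a point of $R_{k+1}$, because $1/k\ge1/(k+1)$; so $A_k\subset A_{k+1}$. Let $a\in A$ and choose $\chi\in X$ with $\pi(\chi)=a$. As $\chi\circ\Gamma$ is continuous at $0$ with value $0$, there are $\psi_1,\dots,\psi_n\in Y$ and $\delta>0$ with $\|\chi(\Gamma(x))\|\le1/10$ whenever $\max_j\|\psi_j(x)\|<\delta$. Take $k\ge n$ with $1/k\le\delta$ and append zeros; then $(\chi,\Psi)\in R_k$ and $a\in A_k$. So $A$ is the increasing union of the $A_k$, and $\mu(A_k)\to1$. Each $\sigma_i$ carries $\mu_2$ to $\mu$ by (F5), so the complement of $\Delta$ is the union of the three sets $\sigma_i^{-1}(A\setminus A_k)$, each of measure less than $1/4$.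

(ii) Put $\eta=\chi_1+\chi_2-\chi_3$. Then $\pi(\eta)=0$, so $\eta\in Y$, and by \eqref{eq:Y}
\[
\eta(x)=\chi_1(\Gamma(x))+\chi_2(\Gamma(x))-\chi_3(\Gamma(x)).
\]
If all $3k$ components of $\Psi_1,\Psi_2,\Psi_3$ have norm less than $1/k$ at $x$, then each term on the right has norm at most $1/10$, and $\|\eta(x)\|\le3/10$. By Lemma~\ref{lem:A}, $\eta=l_1\cdot\Psi_1+l_2\cdot\Psi_2-l_3\cdot\Psi_3$ for suitable $l_i$.
\end{proof}

Suppose that a pair $(\chi(a),\Psi(a))\in R_k$ over each $a\in A_k$ has been chosen in a measurable way. There are only countably many triples $(l_1,l_2,l_3)$, so one triple serves a subset $E$ of $\Delta$ of positive measure. The maps $u_i=\chi-l_i\cdot\Psi$ still extend characters from $H$ to $G$, and they satisfy $u_1(a)+u_2(a')=u_3(a+a')$ on $E$. The next section explains how such a triple of maps yields a homomorphism.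

\section{From additivity on a large set to a homomorphism}\label{sec:round}

From now on $H$ is torsion. We begin with the smallest non-split extension.

\begin{example}\label{ex:Z4}
Let $G=\mathbf Z(4)$ and $H=2G$. The characters of $G$ are $g\mapsto cg/4$ with $c\in\mathbf Z(4)$, and the restriction to $H$ is determined by $c$ modulo $2$. So $\pi$ is the reduction $\mathbf Z(4)\to\mathbf Z(2)$. Let $u_1,u_2,u_3\colon\mathbf Z(2)\to\mathbf Z(4)$ be maps with $u_i(0)$ even and $u_i(1)$ odd. Then $u_1(a)+u_2(a')=u_3(a+a')$ holds for at most three of the four pairs $(a,a')$. For if all four equations held, the sum of those for $(0,0)$ and $(1,1)$ minus the sum of those for $(0,1)$ and $(1,0)$ would read $0=2(u_3(0)-u_3(1))$, and twice an odd number is $2$ in $\mathbf Z(4)$.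
\end{example}

So a non-split extension bounds the proportion of pairs at which liftings can be additive. On the other hand, Lemma~\ref{lem:density} below shows that a set of positive measure in $A^2$ fills a proportion close to $1$ of some coset of some $(F^\perp)^2$. To play these facts against each other in Theorem~\ref{thm:counter} we need a bound that is the same for all $\mathbf Z(p^2)$. A bound such as $1-1/p^2$ would be useless, since $F$ depends on the proportion that we ask for, while $p$ must be chosen afterward, prime to $|F|$. Fourier analysis gives the uniform bound $0.99$.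

The density lemma is used in Section~\ref{sec:countable} with $S=A^2$, $\nu=\mu_2$ and $\rho$ the identity. The general form is needed in Section~\ref{sec:general}.

\begin{lemma}\label{lem:density}
Let $S$ be a compact Hausdorff space with a Radon probability measure $\nu$, and let $\rho\colon S\to A^2$ be continuous. Suppose that $\int f\circ\rho\,d\nu=\int f\,d\mu_2$ for $f\in C(A^2)$ and that the functions $f\circ\rho$, $f\in C(A^2)$, are dense in $L^1(\nu)$. Let $E\subset S$ be a Borel set with $\nu(E)>0$. Then there are a finite subgroup $F\le H$ and a coset $Q=(a_1+B)\times(a_2+B)$, where $B=F^\perp$, with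
\[
\nu(E\cap\rho^{-1}Q)>0.99\,\mu_2(Q).
\]
\end{lemma}

\begin{proof}
Choose $f_0\in C(A^2)$ with $\int|f_0\circ\rho-1_E|\,d\nu<0.005\,\nu(E)$. By uniform continuity of $f_0$ and Lemma~\ref{lem:profinite}, there is a finite $F\le H$ such that $f_0$ varies by less than $0.005\,\nu(E)$ on each coset of $B^2$, where $B=F^\perp$. Let $f$ take on each of the finitely many cosets the value of $f_0$ at one of its points. Then
\begin{equation}\label{eq:L1}
\int|f\circ\rho-1_E|\,d\nu<0.01\,\nu(E).
\end{equation}
For a coset $Q$ the function $1_Q$ is continuous, so $\nu(\rho^{-1}Q)=\mu_2(Q)$. Let $d_Q=\nu(E\cap\rho^{-1}Q)/\mu_2(Q)\in[0,1]$. If $f=c$ on $Q$, then $\rho^{-1}Q$ contributes to the integral in \eqref{eq:L1} the amount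
\[
\bigl(|c|(1-d_Q)+|1-c|\,d_Q\bigr)\mu_2(Q)\ \ge\ \min(d_Q,1-d_Q)\,\mu_2(Q),
\]
because $|c|+|1-c|\ge1$. If $d_Q\le0.99$, then $1-d_Q\ge0.01\ge0.01\,d_Q$, and the contribution is at least $0.01\,d_Q\,\mu_2(Q)=0.01\,\nu(E\cap\rho^{-1}Q)$. If this held for all $Q$, the integral would be at least $0.01\,\nu(E)$, contrary to \eqref{eq:L1}.
\end{proof}

Evaluating $u_1(a)+u_2(a')=u_3(a+a')$ at an element $g\in G$ and exponentiating gives a scalar equation $U_1(a)U_2(a')=U_3(a+a')$. The next lemma says that if it holds for most pairs, then $U_1$ is close to a multiple of a character. A function is \emph{unimodular} if its absolute value is $1$ almost everywhere.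

\begin{lemma}\label{lem:B}
Let $B$ be a compact abelian group with normalized Haar measure, and let $U_1,U_2,U_3$ be unimodular measurable functions on $B$ with
\[
\operatorname{Re}\iint U_1(b)\,U_2(b')\,\overline{U_3(b+b')}\,db\,db'\ge0.98 .
\]
Then there is exactly one multiplicative character $\lambda$ of $B$ with $|\widehat{U_1}(\lambda)|\ge0.98$, and $\|U_1-c\lambda\|_2\le0.2$ for some $c$ with $|c|=1$.
\end{lemma}

\begin{proof}
The map $(b,b')\mapsto b+b'$ preserves Haar measure, so the Fourier series of $U_3$ gives $U_3(b+b')=\sum_\lambda\widehat{U_3}(\lambda)\lambda(b)\lambda(b')$ in $L^2(B^2)$. Integrating its conjugate against $U_1(b)U_2(b')$ shows that the integral equals $\sum_\lambda\widehat{U_1}(\lambda)\widehat{U_2}(\lambda)\overline{\widehat{U_3}(\lambda)}$. By the Cauchy--Schwarz inequality and Parseval's identity, its modulus is at most $\max_\lambda|\widehat{U_1}(\lambda)|\cdot\|U_2\|_2\|U_3\|_2=\max_\lambda|\widehat{U_1}(\lambda)|$; the maximum exists because the coefficients are square summable. This gives existence. Two such characters would give $1=\sum_\lambda|\widehat{U_1}(\lambda)|^2\ge2(0.98)^2>1$.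 With $c=\widehat{U_1}(\lambda)/|\widehat{U_1}(\lambda)|$ we get $\|U_1-c\lambda\|_2^2=2-2|\widehat{U_1}(\lambda)|\le0.04$.
\end{proof}

We now let $g$ vary. Each $g$ has its own character $\lambda_g$, known up to an error $0.2$. The errors do not accumulate, because distinct characters are far apart and the rounding is done afresh for every $g$.

\begin{proposition}\label{prop:round}
Let $F\le H$ be finite, $B=F^\perp$, $Q=(a_1+B)\times(a_2+B)$, and let $C\subset A$ be a Borel set with $\mu_2(Q\cap(C\times A))\ge0.99\,\mu_2(Q)$. Suppose that for each $g\in G$ we are given unimodular $U_1^g,U_2^g,U_3^g\in L^\infty(A,\mu)$ such that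
\begin{enumerate}
\item[(i)] $U_1^{g+g'}=U_1^gU_1^{g'}$ almost everywhere, for all $g,g'\in G$;
\item[(ii)] $\operatorname{Re}\int_QU_1^g(a)\,U_2^g(a')\,\overline{U_3^g(a+a')}\,d\mu_2\ge0.98\,\mu_2(Q)$ for all $g\in G$;
\item[(iii)] for each $h\in H$, $U_1^h(a)=e(a(h))$ for almost every $a\in C$.
\end{enumerate}
Then there is a homomorphism $r\colon G\to H/F$ with $r(h)=h+F$ for all $h\in H$.
\end{proposition}

\begin{proof}
Give $B$ its normalized Haar measure $\mu|_B/\mu(B)$. Put $a_3=a_1+a_2$ and $V_i^g(b)=U_i^g(a_i+b)$ for $b\in B$. Substituting $a=a_1+b$, $a'=a_2+b'$ turns (ii) into the hypothesis of Lemma~\ref{lem:B} for $V_1^g,V_2^g,V_3^g$. Let $\lambda_g$ be the character and $c_g$ the constant that the lemma provides.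

\emph{The map $g\mapsto\lambda_g$ is a homomorphism.} By (i), and since all factors are unimodular,
\[
\|V_1^{g+g'}-c_gc_{g'}\lambda_g\lambda_{g'}\|_2\le\|(V_1^g-c_g\lambda_g)V_1^{g'}\|_2+\|c_g\lambda_g(V_1^{g'}-c_{g'}\lambda_{g'})\|_2\le0.4 .
\]
Hence $\|c_{g+g'}\lambda_{g+g'}-c_gc_{g'}\lambda_g\lambda_{g'}\|_2\le0.6$. Unimodular multiples of distinct characters are orthogonal unit vectors, at distance $\sqrt2>0.6$. So $\lambda_{g+g'}=\lambda_g\lambda_{g'}$.

\emph{For $h\in H$ we have $\lambda_h(b)=e(b(h))$.} We have $\mu_2(Q\cap(C\times A))=\mu(C\cap(a_1+B))\,\mu(B)$ and $\mu_2(Q)=\mu(B)^2$, so the set of $b\in B$ with $a_1+b\in C$ has measure at least $0.99$ in $B$. For almost all such $b$, (iii) gives $V_1^h(b)=e(a_1(h))\,e(b(h))$. The unimodular function $V_1^h(b)\,\overline{e(a_1(h))\,e(b(h))}$ thus equals $1$ on a set of measure at least $0.99$, and its integral has real part at least $0.99-0.01=0.98$. So the Fourier coefficient of $V_1^h$ at the character $b\mapsto e(b(h))$ has modulus at least $0.98$, and the uniqueness in Lemma~\ref{lem:B} gives the claim.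

Let $r(g)\in H/F$ be the element that corresponds to $\lambda_g$ under the isomorphism of Lemma~\ref{lem:profinite}.
\end{proof}

\begin{remark}\label{rem:torsion}
For $H=\mathbf Z\le G=\mathbf Q$ (Example~\ref{ex:ZQ}) the results of Section~\ref{sec:dual} hold and the density lemma fails. Here $A=\mathbf T$ by $a\mapsto a(1)$. For $a=\theta+\mathbf Z$ with $\theta\in[-\frac12,\frac12)$ let $u(a)\in X$ be the character $q\mapsto\theta q+\mathbf Z$. Then $\pi(u(a))=a$, and $u(a)+u(a')=u(a+a')$ exactly when $\theta+\theta'\in[-\frac12,\frac12)$. This set is a unit square without two corner triangles of area $1/8$, so it has measure $3/4$. The only subgroup $F^\perp$ with $F$ finite is $\mathbf T$ itself, so the proportion $3/4$ cannot be improved by passing to a coset.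
\end{remark}

\section{Countable groups and the counterexample}\label{sec:countable}

It remains to choose the pairs $(\chi(a),\Psi(a))$ measurably. For metrizable spaces this is the Federer--Morse theorem (it also follows from the selection theorem of Kuratowski and Ryll-Nardzewski). We include the short proof.

\begin{lemma}\label{lem:borel}
A continuous surjection $f\colon R\to Z$ of nonempty compact metrizable spaces has a Borel section, that is, a Borel map $s\colon Z\to R$ with $f\circ s=\mathrm{id}_Z$.
\end{lemma}

\begin{proof}
Every nonempty compact metrizable space is a continuous image of the Cantor set $\mathcal C\subset[0,1]$; let $\gamma\colon\mathcal C\to R$ be a continuous surjection. For $z\in Z$ let $m(z)$ be the least point of the nonempty compact set $(f\circ\gamma)^{-1}(z)$. Then $\{z:m(z)\le t\}=f(\gamma(\mathcal C\cap[0,t]))$ is compact for every $t$, so $m$ is Borel, and $s=\gamma\circ m$ is a Borel section.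
\end{proof}

\begin{theorem}\label{thm:countable}
Let $G$ be a countable abelian group, $H$ a torsion subgroup, and $\Gamma\colon G/H\to G$ a cross section that is Bohr-continuous at one point. Then there are a finite subgroup $F\le H$ and a homomorphism $r\colon G\to H/F$ with $r(h)=h+F$ for all $h\in H$.
\end{theorem}

\begin{proof}
We may assume that $\Gamma$ is normalized. Take $k$ and $\Delta$ as in Lemma~\ref{lem:R}(i). Since $G$ is countable, $X$, $Y$ and $A$ are metrizable, and Lemma~\ref{lem:borel} applied to the map $R_k\to A_k$, $(\chi,\Psi)\mapsto\pi(\chi)$, gives a Borel map $a\mapsto(\chi(a),\Psi(a))$ from $A_k$ to $R_k$ with $\pi(\chi(a))=a$.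

For $l_1,l_2,l_3\in\mathbf Z^k$ let $E(l_1,l_2,l_3)$ be the set of $(a,a')\in\Delta$ with
\[
\bigl(\chi(a)-l_1\cdot\Psi(a)\bigr)+\bigl(\chi(a')-l_2\cdot\Psi(a')\bigr)=\chi(a+a')-l_3\cdot\Psi(a+a').
\]
This is an equation in $X$. It holds if and only if it holds after evaluation at each of the countably many $g\in G$, and each evaluated equation says that two Borel maps $\Delta\to\mathbf T$ agree. So $E(l_1,l_2,l_3)$ is Borel. By Lemma~\ref{lem:R}(ii) these countably many sets cover $\Delta$, so one of them, $E$, has $\mu_2(E)>0$. For the corresponding triple put $u_i=\chi-l_i\cdot\Psi\colon A_k\to X$. Since $\Psi$ has components in $Y=\ker\pi$, we have $\pi(u_1(a))=a$ on $A_k$, and $u_1(a)+u_2(a')=u_3(a+a')$ for $(a,a')\in E$.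

Continuous functions are dense in $L^1(\mu_2)$, so Lemma~\ref{lem:density} with $S=A^2$ and $\rho=\mathrm{id}$ gives $F$, $B$ and $Q$ with $\mu_2(E\cap Q)>0.99\,\mu_2(Q)$. For $g\in G$ let $U_i^g(a)=e(u_i(a)(g))$ for $a\in A_k$ and $U_i^g(a)=1$ otherwise. We check the hypotheses of Proposition~\ref{prop:round} with $C=A_k$. Since $E\subset\Delta\subset A_k\times A$, the set $C$ is large enough. Condition (i) holds at every point because $u_1(a)$ is a character of $G$. The integrand in (ii) is unimodular and equals $1$ on $E$, so the real part of its integral over $Q$ is at least $(0.99-0.01)\,\mu_2(Q)$. Condition (iii) holds because $u_1(a)$ restricts to $a$ on $H$.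
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Each $t_p(G)$ is finite, so $t_p(G)/t_p(H)$ is discrete and every cross section $t_p(G)/t_p(H)\to t_p(G)$ is continuous. Suppose that some cross section $G/H\to G$ is continuous at one point. The group $G$ is countable, so Theorem~\ref{thm:countable} gives $F$ and $r$. As $F$ is finite and $P$ is infinite, there is $p\in P$ with $t_p(F)=0$. Let $g$ generate $t_p(G)=\mathbf Z(p^2)$. Then $p^2r(g)=0$, so $r(g)$ lies in $t_p(H/F)\cong t_p(H)/t_p(F)$, a group of exponent $p$, and $r(pg)=p\,r(g)=0$. But $pg$ is an element of $H$ of order $p$, so $pg\notin F$ and $r(pg)=pg+F\ne0$. This is a contradiction.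
\end{proof}

\section{Arbitrary groups}\label{sec:general}

Countability was used twice in the proof of Theorem~\ref{thm:countable}: for the Borel section and for the measurability of the sets $E(l_1,l_2,l_3)$. To do without it we replace $A$ by the spectrum of $L^\infty(A)$. On this space bounded measurable functions become continuous, a continuous lifting into $R_k$ exists, and the sets that correspond to $E(l_1,l_2,l_3)$ are closed.

We recall the tools. Let $(\Omega,m)$ be a probability space. Then $L^\infty(\Omega,m)$ is a commutative unital $C^*$-algebra.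

\begin{enumerate}
\item[(G1)] (Gelfand.) There are a compact Hausdorff space $S$, the \emph{spectrum}, and an isometric $*$-isomorphism $f\mapsto\widetilde f$ of $L^\infty(\Omega,m)$ onto $C(S)$. It preserves products, conjugates and absolute values, and it matches idempotents. So each measurable $J\subset\Omega$ determines a clopen set $\widetilde J\subset S$ with $\widetilde{1_J}=1_{\widetilde J}$, every clopen set arises in this way, $\widetilde{J\cap J'}=\widetilde J\cap\widetilde{J'}$, and $\widetilde J=\emptyset$ if and only if $m(J)=0$. By the Riesz representation theorem there is a Radon probability measure $\nu$ on $S$ with $\int\widetilde f\,d\nu=\int f\,dm$.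
\item[(G2)] For compact Hausdorff spaces $S,T$, every unital $*$-homomorphism $C(T)\to C(S)$ is composition with a continuous map $S\to T$.
\item[(G3)] (Gleason.) A space is \emph{extremally disconnected} if the closure of every open set is open. If $S$ is compact Hausdorff and extremally disconnected, $f\colon R\to Z$ is a continuous surjection of compact Hausdorff spaces and $p\colon S\to Z$ is continuous, then there is a continuous $j\colon S\to R$ with $f\circ j=p$.
\end{enumerate}

\begin{lemma}[Stone]\label{lem:stone}
The spectrum $S$ of $L^\infty(\Omega,m)$ and all its clopen subsets are extremally disconnected.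
\end{lemma}

\begin{proof}
Simple functions are dense in $L^\infty$, so linear combinations of indicators of clopen sets are dense in $C(S)$. Hence clopen sets separate points, and by compactness they form a base. Let $O\subset S$ be open and let $\mathcal J$ be the family of measurable $J$ with $\widetilde J\subset O$; it is closed under finite unions. Choose $J_1\subset J_2\subset\cdots$ in $\mathcal J$ with $m(J_n)\to\sup_{J\in\mathcal J}m(J)$, and let $J_\infty=\bigcup_nJ_n$. For $J\in\mathcal J$ we have $m(J\setminus J_\infty)=0$, since otherwise $m(J\cup J_n)$ would exceed the supremum for large $n$; so $\widetilde J\subset\widetilde{J_\infty}$. As $O$ is the union of these $\widetilde J$, we get $\overline O\subset\widetilde{J_\infty}$. If the open set $\widetilde{J_\infty}\setminus\overline O$ were nonempty, it would contain a nonempty clopen set $\widetilde N$. Then $m(N\setminus J_\infty)=0$ and $m(N\cap J_n)=0$ for all $n$, so $m(N)=0$, a contradiction. Thus $\overline O=\widetilde{J_\infty}$ is open. If $S'\subset S$ is clopen, an open subset of $S'$ is open in $S$ and has the same closure in both spaces.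
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The implication (a)$\Rightarrow$(b) is trivial, and (c)$\Leftrightarrow$(d)$\Rightarrow$(a) is Proposition~\ref{prop:easy}. We prove (b)$\Rightarrow$(c). Let $\Gamma$ be normalized, and take $k$ and $\Delta$ as in Lemma~\ref{lem:R}(i).

\emph{The spectra.} Let $S_1$ and $S_2$ be the spectra of $L^\infty(A,\mu)$ and $L^\infty(A^2,\mu_2)$, and let $\nu$ be the measure on $S_2$ from (G1). By (G2), the natural maps $C(A)\to L^\infty(A)$ and $C(A^2)\to L^\infty(A^2)$ give continuous maps $p\colon S_1\to A$ and $\rho\colon S_2\to A^2$ with $\widetilde f=f\circ p$ for $f\in C(A)$ and $\widetilde f=f\circ\rho$ for $f\in C(A^2)$. Since $\sigma_i$ carries $\mu_2$ to $\mu$, the map $f\mapsto f\circ\sigma_i$ is a well-defined unital $*$-homomorphism $L^\infty(A)\to L^\infty(A^2)$. So there are continuous maps $q_i\colon S_2\to S_1$ with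
\begin{equation}\label{eq:q}
(f\circ\sigma_i)^{\sim}=\widetilde f\circ q_i\qquad(f\in L^\infty(A),\ i=1,2,3).
\end{equation}
For $f\in C(A)$ this reads $f\circ\sigma_i\circ\rho=f\circ p\circ q_i$. As $C(A)$ separates points, $p\circ q_i=\sigma_i\circ\rho$, and since $\sigma_3=\sigma_1+\sigma_2$,
\begin{equation}\label{eq:sum}
p(q_1s)+p(q_2s)=p(q_3s)\qquad(s\in S_2).
\end{equation}
A point $s\in S_2$ plays the role of a pair $(a,a')$, and $q_1s,q_2s,q_3s$ play the roles of $a,a',a+a'$.

\emph{The lifting.} Let $S'=\widetilde{A_k}\subset S_1$. Then $p(S')\subset A_k$. Indeed, for $a\notin A_k$ there is $f\in C(A)$ with $f(a)=1$ and $f=0$ on the compact set $A_k$; from $f1_{A_k}=0$ we get $(f\circ p)1_{S'}=0$, so $a\notin p(S')$. By Lemma~\ref{lem:stone} and (G3), the map $p|_{S'}$ lifts through $R_k\to A_k$: there is a continuous map $s\mapsto(\chi(s),\Psi(s))$ from $S'$ to $R_k$ with $\pi(\chi(s))=p(s)$.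

\emph{The set $E$.} Since $1_\Delta=\prod_i1_{A_k}\circ\sigma_i$, formula \eqref{eq:q} gives $\widetilde\Delta=\bigcap_iq_i^{-1}(S')$, and $\nu(\widetilde\Delta)=\mu_2(\Delta)>1/4$. For $s\in\widetilde\Delta$, the three points $(\chi(q_is),\Psi(q_is))$ of $R_k$ satisfy the hypothesis of Lemma~\ref{lem:R}(ii) by \eqref{eq:sum}. So $\widetilde\Delta$ is covered by the countably many sets of those $s\in\widetilde\Delta$ with
\[
\bigl(\chi(q_1s)-l_1\cdot\Psi(q_1s)\bigr)+\bigl(\chi(q_2s)-l_2\cdot\Psi(q_2s)\bigr)=\chi(q_3s)-l_3\cdot\Psi(q_3s),
\]
where $l_1,l_2,l_3\in\mathbf Z^k$. Both sides are continuous in $s$, so these sets are closed, and one of them, $E$, has $\nu(E)>0$. For the corresponding triple let $u_i=\chi-l_i\cdot\Psi$. These are continuous maps $S'\to X$ with $\pi(u_1(s))=p(s)$ for $s\in S'$ and $u_1(q_1s)+u_2(q_2s)=u_3(q_3s)$ for $s\in E$.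

\emph{Density.} We check the hypotheses of Lemma~\ref{lem:density} for $(S_2,\nu,\rho)$. For $f\in C(A^2)$ we have $\int f\circ\rho\,d\nu=\int\widetilde f\,d\nu=\int f\,d\mu_2$. The space $C(S_2)$ is dense in $L^1(\nu)$ because $\nu$ is Radon. An element of $C(S_2)$ has the form $\widetilde w$ with $w\in L^\infty(A^2)$, and for $f\in C(A^2)$
\[
\int|\widetilde w-f\circ\rho|\,d\nu=\int|w-f|^{\sim}\,d\nu=\int|w-f|\,d\mu_2,
\]
which can be made arbitrarily small because $C(A^2)$ is dense in $L^1(\mu_2)$. The lemma gives $F$, $B$ and $Q$ with $\nu(E\cap\rho^{-1}Q)>0.99\,\mu_2(Q)$. Note that $\widetilde Q=\rho^{-1}Q$, as $1_Q$ is continuous.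

\emph{Rounding.} For $g\in G$ the function on $S_1$ that equals $e(u_i(s)(g))$ on $S'$ and $1$ off $S'$ is continuous, since $S'$ is clopen. Let $U_i^g\in L^\infty(A)$ be the element whose transform it is. The identities $|\widetilde{U_i^g}|=1$ and $\widetilde{U_1^{g+g'}}=\widetilde{U_1^g}\,\widetilde{U_1^{g'}}$ hold on $S_1$ and transfer to $L^\infty(A)$, so the $U_i^g$ are unimodular and satisfy (i) of Proposition~\ref{prop:round}. By \eqref{eq:q}, the integrand in (ii) has the transform
\[
s\longmapsto\widetilde{U_1^g}(q_1s)\,\widetilde{U_2^g}(q_2s)\,\overline{\widetilde{U_3^g}(q_3s)},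
\]
which has modulus $1$ and equals $1$ on $E$. The integral in (ii) is the integral of this function over $\rho^{-1}Q$ with respect to $\nu$, and $\nu(\rho^{-1}Q)=\mu_2(Q)$, so its real part is at least $(0.99-0.01)\,\mu_2(Q)$. Take $C=A_k$. For $h\in H$ let $\varepsilon_h\in C(A)$ be the function $a\mapsto e(a(h))$. On $S'$ we have $u_1(s)(h)=p(s)(h)$, so $\widetilde{U_1^h}\,1_{S'}=(\varepsilon_h\circ p)\,1_{S'}$, that is, $U_1^h1_{A_k}=\varepsilon_h1_{A_k}$ in $L^\infty(A)$; this is (iii). Finally $1_{A_k\times A}=1_{A_k}\circ\sigma_1$ has the transform $1_{q_1^{-1}(S')}$ and $E\subset q_1^{-1}(S')$, so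
\[
\mu_2\bigl(Q\cap(A_k\times A)\bigr)=\nu\bigl(\rho^{-1}Q\cap q_1^{-1}(S')\bigr)\ge\nu(E\cap\rho^{-1}Q)>0.99\,\mu_2(Q).
\]
Proposition~\ref{prop:round} now gives the homomorphism $r$ required in (c).
\end{proof}

\section{Primary components}\label{sec:primary}

\begin{proof}[Proof of Corollary~\ref{cor:primary}]
Let $H$ be a ccs-subgroup of $G$ and take $L$ as in Theorem~\ref{thm:class}(d). If $g\in t_p(G)$ and $g=h+y$ with $h\in H$, $y\in L$, then taking $p$-components gives $g=h_p+y_p$ with $h_p\in t_p(H)$, $y_p\in t_p(L)$. So $t_p(G)=t_p(H)+t_p(L)$. The group $t_p(H)\cap t_p(L)=t_p(H\cap L)$ is finite for all $p$ and zero for all $p$ not dividing $|H\cap L|$. The implication (d)$\Rightarrow$(a) for the pair $t_p(H)\le t_p(G)$ gives (1), and when the intersection is zero the sum is direct, which gives (2).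

Conversely, assume (1) and (2). For each $p$ choose $L_p\le t_p(G)$ with $t_p(G)=t_p(H)+L_p$ as follows: let $L_p$ be a complement of $t_p(H)$ when $t_p(H)$ is a direct summand, and for the finitely many other $p$ let $L_p$ be given by (a)$\Rightarrow$(d), so that $t_p(H)\cap L_p$ is finite. Then $L=\bigoplus_pL_p$ satisfies $G=H+L$, and $H\cap L=\bigoplus_p(t_p(H)\cap L_p)$ is finite. By (d)$\Rightarrow$(a), $H$ is a ccs-subgroup of $G$.
\end{proof}

By Corollary~\ref{cor:primary}, the converse asked for in Section~\ref{sec:intro} fails exactly for those torsion pairs $H\le G$ in which all $t_p(H)$ are ccs-subgroups and infinitely many of them are not direct summands. By Lemma~\ref{lem:finite} this happens, for instance, whenever all $t_p(H)$ are finite and infinitely many of them are not summands.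

Neither condition of the corollary implies the other. Theorem~\ref{thm:counter} exhibits (1) without (2). For (2) without (1), let $G$ be an infinite direct sum of copies of $\mathbf Z(4)$ and $H=2G$. Condition (2) holds because only one prime occurs. If $F$ and $r$ were as in Theorem~\ref{thm:class}(c), then $2g+F=r(2g)=2r(g)=0$ for all $g\in G$, since $H/F$ is killed by $2$; this would give $H=F$, although $H$ is infinite. So $H$ is not a ccs-subgroup of $G=t_2(G)$.

\begin{thebibliography}{1}

\bibitem{ccs}
\emph{A class of abelian groups defined by continuous cross sections in the Bohr topology},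
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.rmjm/1181070026}.

\end{thebibliography}
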